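# Longest pattern-avoiding subsequences of a random permutation, and a conjectured constant that is too large

## 1. The permutation 315264 and its inversion graph

Take the permutation $\sigma=3\,1\,5\,2\,6\,4$. How many entries can we keep if, among the kept entries, no three stand in the relative order $321$, $231$ or $312$?

Draw a graph on the six entries and join two entries when the larger one comes first. The inversions of $\sigma$ are $(3,1),(3,2),(5,2),(5,4),(6,4)$, so the graph is the path
$$1-3-2-5-4-6 .$$
Three entries in relative order $321$ span a triangle of this graph, and three entries in order $231$ or $312$ span a path with two edges. Three entries in order $123$, $132$ or $213$ span at most one edge. So the forbidden triples are exactly the connected ones. A component with at least three vertices contains a connected triple, so the task becomes: delete as few vertices as possible so that all remaining components have at most $2$ vertices. Deleting one vertex of a six-vertex path leaves five vertices in at most two components, one of which has at least $3$ vertices.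 Deleting $2$ and $6$ leaves $1-3$ and $5-4$. The answer is $4$, realized by the subsequence $3\,1\,5\,4$.

Now vary the size allowed. If components may have only $1$ vertex, we want a largest independent set of the path, that is, a longest increasing subsequence; the answer is $3$ (for example $3\,5\,6$). If components may have $3$ vertices, deleting the entry $2$ leaves $1-3$ and $5-4-6$, and the answer is $5$.

Next let the permutation be random. For $n=3$ and components of size at most $2$, we keep all $3$ entries of $123,132,213$ and only $2$ entries of $231,312,321$, so the average is $5/2$. With components of size $1$ the average is $(3+2+2+2+2+1)/6=2$. What happens for large $n$? For increasing subsequences the average is asymptotic to $2\sqrt n$. If larger components are allowed, the order $\sqrt n$ will persist, but the constant should grow, because there are more permitted shapes. One might hope that the number of permitted shapes alone determines the constant. That hope is the subject of this talk.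

## 2. Two growth constants and a conjecture relating them

Write $[n]=\{1,\dots,n\}$ and let $S_n$ be the set of permutations $\sigma=\sigma_1\cdots\sigma_n$ of $[n]$.

**Patterns.** A pattern $\tau\in S_k$ *appears* in $\sigma$ if there are indices $i_1<\dots<i_k$ such that $\sigma_{i_s}<\sigma_{i_t}$ if and only if $\tau_s<\tau_t$, for all $s,t$. Otherwise $\sigma$ *avoids* $\tau$. The same words are used for any sequence of distinct numbers, and for finite point sets in the plane with distinct $x$- and distinct $y$-coordinates (read from left to right). $S_n(\tau)$ is the set of $\tau$-avoiding permutations in $S_n$, and $S_n(T)=\bigcap_{\tau\in T}S_n(\tau)$ for a nonempty set $T$ of patterns.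

**The two quantities.** $\ell_n^T(\sigma)$ is the length of the longest subsequence of $\sigma$ that avoids every pattern in $T$, and $\mathbf E(\ell_n^T)$ is its mean for uniform random $\sigma\in S_n$. We put
$$L(T)=\limsup_{n\to\infty}|S_n(T)|^{1/n}.$$

**Proper sets.** $T$ is *proper* if it does not contain both a pattern $12\ldots k$ and a pattern $j\ldots21$, for some $k$ and $j$. For example, $\{21\}$ is proper. The set $\{123,21\}$ is not, and no permutation of length $3$ avoids it. The one-entry pattern $1$ is both increasing and decreasing, so a proper set does not contain it.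

We may use the following known results. For every pattern $\tau$ the limit $\lim|S_n(\tau)|^{1/n}$ exists and is finite. Moreover $\lim\mathbf E(\ell_n^{k\cdots21})/\sqrt n=2(k-1)$, which is consistent with $\lim|S_n(12\ldots k)|^{1/n}=(k-1)^2$. The case $k=2$ is the increasing-subsequence statement of Section 1. The paper "Variations on Hammersley's interacting particle process" (https://core.ac.uk/download/474911172.pdf) contains the following conjecture.

**Conjecture.** Let $T$ be a proper set of patterns. Then
$$\lim_{n\to\infty}\frac{\mathbf E(\ell_n^T)}{\sqrt n}=2\sqrt{L(T)} .$$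

The conjecture is false. To state what replaces it, we need one more notion.

**Direct sums.** $\alpha\oplus\beta$ is the permutation whose plot has a copy of $\beta$ to the right of and above a copy of $\alpha$. For example, $21\oplus21=2143$ and $21\oplus231=21453$. A permutation is *indecomposable* if it is not $\alpha\oplus\beta$ with $\alpha,\beta$ nonempty. Let $T_m$ be the finite set of all indecomposable permutations of length $m+1$. Thus $T_1=\{21\}$ and $T_2=\{321,231,312\}$, the set of Section 1.

**Theorem 1.** $T=T_{900}$ is a proper finite set and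
$$\limsup_{n}\frac{\mathbf E(\ell_n^{T})}{\sqrt n}\le 36<36.39<\frac{60}{\sqrt e}\le 2\sqrt{L(T)} .$$

**Theorem 2.**

1. For every proper $T$, $\limsup_n \mathbf E(\ell^T_n)/\sqrt n\le e\sqrt{L(T)}$.
2. $\gamma_m:=\lim_n\mathbf E(\ell_n^{T_m})/\sqrt n$ exists, and as $m\to\infty$: $\gamma_m\sim\sqrt m$ and $L(T_m)\sim m/e$. Hence $\gamma_m/\sqrt{L(T_m)}\to\sqrt e=1.648\ldots$, so the conjecture fails for $T_m$ for all large $m$.
3. For every $\eta>0$ there is a finite proper $T$ for which the limit exists and $\lim_n\mathbf E(\ell_n^T)/\sqrt n\le(1+\eta)\sqrt{L(T)}$.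

So $2$ cannot be replaced, as a universal lower constant, by anything larger than $1$. Nothing is claimed about single patterns, nor about whether the constant $1$ in part 3 is optimal over all $T$.

**Model.** Throughout, take $n$ independent uniform points in $[0,\sqrt n]^2$, a square of area $n$, so the density is $1$. Almost surely all coordinates are distinct, and the induced permutation is uniform. So $\ell_n^T$ is the maximal size of a set of sample points whose pattern avoids $T$.

**Textbook facts.** Logarithms are natural. For $k\ge1$ we have $(k/e)^k\le k!\le e\sqrt k\,(k/e)^k$. *Hoeffding:* a sum of $N$ independent variables with values in an interval of length $d$ exceeds its mean by $x$ or more with probability at most $e^{-2x^2/(Nd^2)}$, and likewise for deviations below the mean. *Bernstein:* if $N$ is binomial or Poisson with mean $\mu$, then $P(N\ge\mu+x)\le\exp\bigl(-\frac{x^2}{2(\mu+x/3)}\bigr)$ for $x>0$.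

## 3. Sums of small blocks as avoidance classes

We first prove that avoiding $T_m$ means being a direct sum of blocks of size at most $m$. We do it for a general family of allowed blocks, because part 3 of Theorem 2 needs this.

**Definition of $T_D$.** Let $D\ni1$ be a finite set of permutations closed under taking nonempty patterns, with maximal length $m$. Let $T_D$ be the set of indecomposable permutations of length at most $m+1$ that are not in $D$. Example: for $D=\{1,21\}$ we have $m=2$; the indecomposables of length at most $3$ are $1,21,231,312,321$, so $T_D=\{231,312,321\}=T_2$.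

**Lemma 1.** $T_D$ is finite, nonempty and proper, and the $T_D$-avoiding permutations are exactly the direct sums of elements of $D$. If $D=S_1\cup\dots\cup S_m$, then $T_D=T_m$.

*Proof.* **Step 1: properness.** The permutation $(m+1)\cdots21$ is indecomposable and too long to be in $D$, so it is in $T_D$. No $12\ldots k$ is in $T_D$: for $k=1$ because $1\in D$, and for $k\ge2$ because it is decomposable. So $T_D$ is nonempty and proper; it is clearly finite. If $D$ contains everything of length at most $m$, what remains is exactly $T_m$.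

**Step 2: indecomposability is connectedness.** The *inversion graph* of a permutation $\kappa$ joins positions $p<q$ when $\kappa_p>\kappa_q$. We claim that $\kappa$ is indecomposable if and only if this graph is connected. If $\kappa=\alpha\oplus\beta$, there is no edge between the two parts. Conversely, we first show that every component $C$ is an interval of positions. Suppose $i<j<k$ with $i,k\in C$ and $j\notin C$. A path in $C$ from $i$ to $k$ has an edge between some $p<j$ and some $q>j$, so $\kappa_p>\kappa_q$. But $j$ is adjacent to neither, so $\kappa_p<\kappa_j<\kappa_q$, a contradiction. If there are at least two components, they are intervals, and since no edge joins the first one to the later ones, all values in later components exceed those in the first. So $\kappa$ is decomposable.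

**Step 3: sums avoid $T_D$.** Let $\sigma$ be a sum of elements of $D$ and let an indecomposable $\rho$ appear in $\sigma$. There are no inversions between different summands, and the inversion graph of the occurrence is connected, so the occurrence lies in one summand. As $D$ is pattern-closed, $\rho\in D$. Hence no element of $T_D$ appears.

**Step 4: avoiders are sums.** Suppose $\sigma$ is not a sum of elements of $D$. Then some indecomposable component $\kappa$ of $\sigma$ is not in $D$. If $|\kappa|\le m+1$, then $\kappa\in T_D$. If $|\kappa|>m+1$, recall that a connected graph with at least two vertices has a non-cut vertex. Delete non-cut vertices of the inversion graph one at a time until $m+1$ remain. The graph of a pattern is the induced subgraph, so by Step 2 we obtain an indecomposable pattern of length $m+1$. It is too long for $D$, so it is in $T_D$. In both cases $\sigma$ contains an element of $T_D$. $\square$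

**Lemma 2.** If $D$ contains $N\ge1$ permutations of length $m'$, then $L(T_D)\ge N^{1/m'}$. In particular $L(T_m)\ge(m!)^{1/m}\ge m/e$.

*Proof.* Sums of $t$ of these permutations avoid $T_D$ by Lemma 1. They have length $m't$, and they are distinct for distinct sequences of summands, since cutting into consecutive segments of length $m'$ recovers the summands. So $|S_{m't}(T_D)|\ge N^t$. For $T_m$ take $N=m!$ and $m'=m$. $\square$

For $T_2$ the avoiders are sums of $1$ and $21$. So $|S_n(T_2)|$ counts compositions of $n$ into parts $1$ and $2$, the Fibonacci numbers, and $L(T_2)=\frac{1+\sqrt5}2$.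

**Chains.** A *chain* is a sequence $B_1,\dots,B_t$ of nonempty sets of sample points such that every point of $B_i$ is to the left of and below every point of $B_{i+1}$. By Lemma 1, a point set avoids $T_D$ if and only if it is the union of a chain all of whose blocks have patterns in $D$.

## 4. Counting avoiding subsequences gives the constant $e$

The first thing to try is to count all avoiding subsets of a given size. For all $k\ge1$,
$$P(\ell_n^T\ge k)\le \binom nk\frac{|S_k(T)|}{k!}\le\Big(\frac{e^2n}{k^2}\Big)^k|S_k(T)|.\tag{1}$$
Indeed, if $\ell_n^T\ge k$, then some $k$-subset of the points avoids $T$, since subsequences of avoiders avoid. Each $k$-subset has a uniform random pattern, so the middle term is the expected number of avoiding $k$-subsets. Finally $\binom nk\le n^k/k!$ and $k!\ge(k/e)^k$.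

*Proof of Theorem 2(1).* Let $L=L(T)$. It is finite, because $T$ contains some $\tau$ and $|S_n(T)|\le|S_n(\tau)|$. It is at least $1$: by properness $T$ contains no increasing pattern or no decreasing pattern, and then all increasing, respectively all decreasing, permutations avoid $T$. Let $\eta>0$. For large $k$, $|S_k(T)|\le(L+\eta)^k$. Take $k=\lceil(1+\eta)e\sqrt{(L+\eta)n}\,\rceil$. Then $e^2n/k^2\le(1+\eta)^{-2}(L+\eta)^{-1}$, and (1) gives, for large $n$, $P(\ell_n^T\ge k)\le(1+\eta)^{-2k}$. Since $\ell_n^T\le n$,
$$\mathbf E\,\ell_n^T\le k+n(1+\eta)^{-2k}.$$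
Divide by $\sqrt n$, let $n\to\infty$, then $\eta\to0$. $\square$

This cannot refute the conjecture, since $e>2$. The loss does not come from the crude estimates in (1). For $T=T_m$, direct sums give $|S_{a+b}(T)|\ge|S_a(T)||S_b(T)|$, so by Fekete's lemma $|S_k(T)|^{1/k}\to L(T)$. For $k=\lfloor x\sqrt n\rfloor$ with $x>0$ fixed we have $\binom nk=\frac{n^k}{k!}e^{O(1)}$. So the expected number of avoiding $k$-subsets is $(e^2L(T)/x^2+o(1))^k$, which tends to infinity for every $x<e\sqrt{L(T)}$. The method says nothing below $e\sqrt{L(T)}$.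

It overcounts because good subsets come in large groups. If a square contains $2m$ sample points, each of the $\binom{2m}m$ choices of $m$ of them is a legitimate block for $T_m$, and all are counted, although they have the same size. To do better, one must count only one representative of such a group.

## 5. Boxes of area $m$

What should the answer be for $T_m$? Place $\lfloor\sqrt{n/m}\rfloor$ squares of area $m$ along the diagonal. Each holds about $m$ points, and all of them may be kept. This yields about $\sqrt{n/m}\cdot m=\sqrt{mn}$ points.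

For the other direction, suppose for a moment that every box contained a number of points equal to its area. A chain whose boxes have sides $w_i,h_i$ would then have at most
$$\sum_i\min(m,w_ih_i)\le\sqrt m\sum_i\sqrt{w_ih_i}\le\sqrt m\,\Big(\sum_i w_i\Big)^{1/2}\Big(\sum_i h_i\Big)^{1/2}\le\sqrt{mn}$$
points. The supposition is false for small blocks, because boxes are chosen after the points are seen: a single point has a box of area $0$. For $m=1$ the heuristic would give $\sqrt n$ instead of $2\sqrt n$. But for large $m$ the fluctuations should matter less, and $\sqrt m$ is smaller than the conjectured value: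
$$2\sqrt{L(T_m)}\ge 2\sqrt{m/e}=1.213\ldots\cdot\sqrt m .$$
For $m=900$ this leaves the room between $30$ and $36.39$; we shall prove $36$.

The supposition suggests which representative to count: blocks that contain all the sample points of their own box.

**Full chains.** Fix $m$. Let $\mathrm{box}(B)$ be the smallest closed axis-parallel rectangle containing $B$. A chain is *full* if, for all $i$, $|B_i|\le m$ and $\mathrm{box}(B_i)$ contains no sample points other than those of $B_i$.

*Example.* Use the six points $(j,\sigma_j)$ of $\sigma=315264$ and $m=2$. The chain $\{(1,3),(2,1)\},\{(3,5),(6,4)\}$ is full: the boxes $[1,2]\times[1,3]$ and $[3,6]\times[4,5]$ contain no further points. The one-block chain $\{(2,1),(6,4)\}$ is not full, since $[2,6]\times[1,4]$ also contains $(4,2)$. Replacing the block by the two leftmost points of its box, $\{(2,1),(4,2)\}$, makes it full. This replacement is the general mechanism.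

**Lemma 3.** If $\ell_n^{T_m}\ge K\ge1$, there is a full chain with exactly $K$ points.

*Proof.* Take a chain with blocks of size at most $m$ and maximal total size, which is $\ell_n^{T_m}$. If $|B_i|<m$ and $\mathrm{box}(B_i)$ contained another sample point, that point would be to the right of and above all earlier boxes and to the left of and below all later ones. Adding it to $B_i$ would give a larger chain, a contradiction. If $|B_i|=m$, replace $B_i$ by the $m$ leftmost sample points of $\mathrm{box}(B_i)$. The new box lies in the old one, so we still have a chain. A sample point in the new box lies in the old box and not to the right of the $m$-th leftmost point, so it is one of the chosen $m$. Now the chain is full and has $\ell_n^{T_m}$ points. Delete the leftmost point of the first block (and the block, if it becomes empty): the new box is contained in the old one and does not contain the deleted point, so the chain stays full. Repeat until $K$ points remain. $\square$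

## 6. Full chains for $T_{900}$: the bound 36

We now prove Theorem 1. Let $m=900$, $T=T_m$, $a=\sqrt n$, $\lambda=6$, $\zeta=\frac13$. Let $1\le K<n$ and $c=1-K/n\in(0,1)$.

The plan for the parameters: each block of size $k$ will carry a weight of order roughly $e^{-2\lambda\sqrt k}$. To bound a sum with an extra factor $e^{\zeta k}$ up to $k=m$ we need $\zeta\sqrt m<2\lambda$, and the resulting bound for $\ell_n^T/\sqrt n$ is $2\lambda/\zeta$. So it can be brought down towards $\sqrt m$. Our choice gives $2\lambda/\zeta=36$ and leaves room for the error terms.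

**Step 1: bound the expected number of full chains by an integral.** Fix a composition $(k_1,\dots,k_t)$ of $K$ with parts at most $m$. There are at most $n^K/\prod k_i!$ choices of disjoint index sets of these sizes. Each point has density $\frac1n\,dx\,dy$, so the factors $n^K$ and $n^{-K}$ cancel. Given the points of the chain, its boxes are disjoint; let $A_i$ be their areas. The other $n-K$ points miss all boxes with probability
$$\Big(1-\frac{\sum A_i}n\Big)^{n-K}\le e^{-c\sum A_i}.$$
So the expected number of full chains with this composition is at most $\prod_i\frac1{k_i!}$ times the Lebesgue integral of $e^{-c\sum A_i}$ over all chain configurations of labeled points in the square.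

For $k\ge2$ real numbers, Lebesgue measure on $\mathbf R^k$ pushes forward under (minimum, range) to $k(k-1)w^{k-2}\,dx\,dw$: choose which coordinate is the minimum and which the maximum, and place the other $k-2$ in an interval of length $w$. Apply this to both coordinates. Lebesgue measure on configurations of $k\ge2$ points becomes
$$k^2(k-1)^2(wh)^{k-2}\,dx\,dy\,dw\,dh,$$
where $(x,y)$ is the lower-left corner of the box and $w,h$ are its sides. For $k=1$ it is $dx\,dy$, with $w=h=0$.

Describe the chain by its sides $w_i,h_i$ and its gaps $u_i,v_i\ge0$ (between consecutive boxes, and from the axes to the first box). The change from corners to gaps has Jacobian $1$. Since the chain lies in the square, $\sum(u_i+w_i)\le a$ and $\sum(v_i+h_i)\le a$. So we may insert the factor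
$$e^{\lambda(a-\sum(u_i+w_i))}\,e^{\lambda(a-\sum(v_i+h_i))}\ge1$$
and then integrate over all positive values. Each $u_i$ and each $v_i$ contributes $\lambda^{-1}$. Summing over compositions,
$$\mathbf E\,\#\{\text{full chains with }K\text{ points}\}\le e^{2\lambda a}\sum_{(k_1,\dots,k_t)}\ \prod_i\lambda^{-2}B_{k_i}(c),\tag{2}$$
where $B_1(c)=1$ and, for $k\ge2$,
$$B_k(c)=\frac{k^2(k-1)^2}{k!}\int_0^\infty\!\!\int_0^\infty(wh)^{k-2}e^{-c\,wh-\lambda(w+h)}\,dw\,dh .$$

**Step 2: remove $c$, and sum over compositions.** Put $B_k=B_k(1)$. Substituting $w=w'/\sqrt c$, $h=h'/\sqrt c$ produces the factor $c^{-(k-2)-1}$ and the exponent $-w'h'-\lambda(w'+h')/\sqrt c\le-w'h'-\lambda(w'+h')$. Hence $B_k(c)\le c^{-(k-1)}B_k$. Let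
$$Q=\lambda^{-2}\sum_{k=1}^m e^{\zeta k}B_k(c).$$
Since $\sum k_i=K$, the sum in (2) equals $e^{-\zeta K}\sum\prod_i\lambda^{-2}e^{\zeta k_i}B_{k_i}(c)\le e^{-\zeta K}\sum_{t\ge1}Q^t$. If $Q\le\frac12$, the last sum is at most $1$. By Lemma 3 and Markov's inequality,
$$P(\ell_n^T\ge K)\le e^{2\lambda a-\zeta K}=e^{12\sqrt n-K/3}\qquad\text{if }Q\le\tfrac12.\tag{3}$$

**Step 3: two bounds for $B_k$.** We need a bound that is good for small $k$ and one that is good for large $k$.

(i) For $k\ge2$, drop $e^{-wh}$. Since $\int_0^\infty w^{k-2}e^{-\lambda w}dw=(k-2)!/\lambda^{k-1}$,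
$$B_k\le\frac{k^2(k-1)^2((k-2)!)^2}{k!\,\lambda^{2k-2}}=\frac{k!}{36^{k-1}} .$$

(ii) Let $k\ge3$, $p=k-2$, $A=wh$ and $\lambda'=\frac{19}{20}\lambda=5.7$. Since $w+h\ge2\sqrt A$,
$$\lambda(w+h)\ge2\lambda'\sqrt A+0.3\,(w+h).$$
Write $A=\beta^2p$ with $\beta>0$. Since $p!\ge p^pe^{-p}$,
$$\frac{A^pe^{-A}}{p!}\,e^{-2\lambda'\sqrt A}\le\exp\{-p\,g(\beta)-2\lambda'\beta\sqrt p\},\qquad g(\beta)=\beta^2-1-2\log\beta\ge0 .$$
We claim that the exponent $p\,g(\beta)+2\lambda'\beta\sqrt p$ is at least $2\lambda'\sqrt p-\lambda'^2/2$. For $\beta>1$ this is clear, as $g\ge0$. For $0<\beta\le1$ we use $g(\beta)\ge2(1-\beta)^2$: the difference vanishes at $\beta=1$, and its derivative is $2\beta-\frac2\beta+4(1-\beta)=-\frac2\beta(\beta-1)^2\le0$. With $s=\sqrt p\,(1-\beta)$ the exponent is then at least $2\lambda'\sqrt p+2s^2-2\lambda's$, and $2s^2-2\lambda's\ge-\lambda'^2/2$. Here $2\lambda'=11.4$ and $\lambda'^2/2=16.245$. Since $\frac{k^2(k-1)^2}{k!}=\frac{k(k-1)}{(k-2)!}$ and $\iint e^{-0.3(w+h)}dw\,dh=1/0.09$,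
$$B_k\le\frac{k(k-1)}{0.09}\exp\{-11.4\sqrt{k-2}+16.245\}.$$

**Step 4: $\sum_{k\le900}e^{k/3}B_k<2$.** We split the range.

* $k=1$: the term is $e^{1/3}<1.4$.
* $2\le k\le24$: by (i), with $\theta=e^{1/3}/36<0.03878$, the terms are at most $a_k=36\,k!\,\theta^k$. We have $a_2=72\theta^2<0.11$ and $a_3=3\theta a_2<0.013$. Moreover $a_{k+1}/a_k=(k+1)\theta<1$ for $k+1\le24$, because $24\cdot0.03878<0.94$. The sum is at most $0.11+22\cdot0.013<0.4$.
* $25\le k\le900$: by (ii), the terms are at most $\frac{k(k-1)}{0.09}e^{\varphi(k)}$ with $\varphi(k)=k/3-11.4\sqrt{k-2}+16.245$. This function is convex. At the ends, $\varphi(25)<-30$ (as $\sqrt{23}>4.795$) and $\varphi(900)<300-341.6+16.25<-25.3$ (as $\sqrt{898}>29.966$). So $\varphi\le-25.3$ on the range. There are $876$ terms and $900\cdot899/0.09<9\cdot10^6$, so the sum is at most $876\cdot9\cdot10^6\cdot e^{-25.3}<0.1$, since $e^{-25.3}<1.03\cdot10^{-11}$.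

The total is less than $1.9<2$. Since $c\le1$, Step 2 gives $Q\le c^{-900}\cdot2/36\le\frac12$ as soon as $c^{-900}\le2$.

**Step 5: conclusion.** Take $K=\lceil36\sqrt n+6\log n\rceil$. Then $K/n\to0$ and $c\to1$, so (3) applies for large $n$ and gives $P(\ell_n^T\ge K)\le e^{-2\log n}=n^{-2}$. Hence $\mathbf E\,\ell_n^T\le K+n\cdot n^{-2}$, and $\limsup\mathbf E(\ell_n^T)/\sqrt n\le36$. By Lemma 2, $2\sqrt{L(T)}\ge2\sqrt{900/e}=60/\sqrt e>36.39$. By Lemma 1, $T$ is finite and proper. This proves Theorem 1, and the conjecture is false. $\blacksquare$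

## 7. Existence of the limit for sums of blocks

Both remaining parts of Theorem 2 assert that a limit exists. It comes from superadditivity, which is cleanest for Poisson points.

**Lemma 4.** For $T=T_D$ as in Lemma 1, $\lim_n\mathbf E(\ell_n^T)/\sqrt n$ exists and is finite.

*Proof.* **Step 1: the Poisson version.** Let $F(a)$ be the expected maximal size of a $T$-avoiding subset of a rate-$1$ Poisson process in $[0,a]^2$; it is at most $a^2<\infty$. The squares $[0,a]^2$ and $[a,a+b]^2$ lie diagonally, and the union of an avoiding set in each is avoiding, because the class of avoiders is closed under direct sums. So $F(a+b)\ge F(a)+F(b)$. For fixed $b$ this gives $F(a)\ge\lfloor a/b\rfloor F(b)$, hence $\liminf_{a\to\infty}F(a)/a\ge F(b)/b$. Therefore $F(a)/a\to\gamma:=\sup_bF(b)/b$.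

**Step 2: back to $n$ points.** Write $e_n=\mathbf E\,\ell_n^T$ with $e_0=0$. It is nondecreasing, since $n+1$ random points contain $n$ random points. Given the number $N$ of Poisson points, they are independent and uniform, so $F(\sqrt\mu)=\mathbf E\,e_N$ with $N\sim\mathrm{Poisson}(\mu)$.

Take $\mu=n-n^{2/3}$. Since $e_N\le e_n$ for $N\le n$ and $e_N\le N$ always, $F(\sqrt\mu)\le e_n+\mathbf E[N;N>n]$. Here
$$\mathbf E[N;N>n]=\sum_{j>n}j\,e^{-\mu}\frac{\mu^j}{j!}=\mu P(N\ge n)\le n\,e^{-n^{1/3}/2}=o(1),$$
by Bernstein with $x=n^{2/3}$ and $\mu+x/3\le n$. So $e_n\ge F(\sqrt\mu)-o(1)$.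

Take $\mu=n+n^{2/3}$. Then $F(\sqrt\mu)\ge P(N\ge n)\,e_n=(1-o(1))e_n$, since by Chebyshev $P(N<n)\le\mu/n^{4/3}\to0$.

In both cases $\sqrt\mu/\sqrt n\to1$, so $e_n/\sqrt n\to\gamma$. By Theorem 2(1) the limit is finite. $\square$

## 8. Capacity templates: size against number of shapes

For $T_m$ the block is a box that can hold $m$ points anywhere. To lower the ratio between $\mathbf E\,\ell_n$ and $\sqrt{n\,L(T)}$ further, we restrict how the $m$ points may be distributed inside the box. The restriction reduces the number of points one can collect, and it reduces the number of shapes. We want a restriction for which the first effect is the stronger.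

**Templates.** Let $P=(p_{ab})_{1\le a,b\le r}$ be nonnegative with sum $1$, with row sums $R_a=\sum_bp_{ab}$ and column sums $C_b=\sum_ap_{ab}$. For $m$ large let $q_{ab}=\lfloor mp_{ab}\rfloor$. Let $D(P,m)$ be the set of permutations whose plot can be cut by $r-1$ vertical and $r-1$ horizontal lines (possibly coinciding) so that cell $(a,b)$, in the $a$-th vertical strip and the $b$-th horizontal strip, contains at most $q_{ab}$ points. This set is pattern-closed, all its elements have length at most $m$, and it contains $1$ for $m$ large. Put $T_{P,m}=T_{D(P,m)}$. For $r=1$ and $P=(1)$ we get $T_{P,m}=T_m$.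

**Two functionals.** With $0\log0=0$, put
$$\Lambda(P)=\sup_{x,y\in[0,\infty)^r\setminus\{0\}}\frac{\sum_{a,b}\min(p_{ab},x_ay_b)}{\sqrt{\sum_a x_a\sum_b y_b}},\qquad I(P)=\sum_{a,b} p_{ab}\log\frac{p_{ab}}{R_aC_b}.$$
$\Lambda$ measures how many points one can collect: if the strips have widths $w_a$ and heights $h_b$, cell $(a,b)$ yields about $\min(mp_{ab},w_ah_b)$ points. $I$ measures how many shapes are lost. The sum in the numerator of $\Lambda$ is at most $\min(1,\sum x_a\sum y_b)$, so $\Lambda(P)\le1$.

*Examples.* For $P=(1)$: $\Lambda(P)=\sup\min(1,xy)/\sqrt{xy}=1$ and $I(P)=0$. For $r=2$ and $p_{11}=p_{22}=\frac12$, $p_{12}=p_{21}=0$, the blocks are sums of two permutations of length at most $\lfloor m/2\rfloor$. Here $I(P)=\log2$. Since $\min(\frac12,z)\le\sqrt{z/2}$, the numerator is at most $\frac1{\sqrt2}(\sqrt{x_1y_1}+\sqrt{x_2y_2})\le\frac1{\sqrt2}\sqrt{(x_1+x_2)(y_1+y_2)}$, with equality when all $x_a,y_b$ equal $1/\sqrt2$. So $\Lambda(P)=1/\sqrt2$. The quantity $\Lambda(P)e^{(1+I(P))/2}$, which will bound the ratio, is $\sqrt e$ in both examples.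

**Proposition A.** $\displaystyle\limsup_{m\to\infty}\ m^{-1/2}\limsup_{n\to\infty}\mathbf E(\ell_n^{T_{P,m}})/\sqrt n\le\Lambda(P).$

**Proposition B.** $\displaystyle\liminf_{m\to\infty}L(T_{P,m})/m\ge e^{-1-I(P)}.$

Dividing,
$$\limsup_{m\to\infty}\ \frac{\limsup_n\mathbf E(\ell_n^{T_{P,m}})/\sqrt n}{\sqrt{L(T_{P,m})}}\ \le\ \Lambda(P)\,e^{(1+I(P))/2}.\tag{4}$$

*Proof of Proposition B.* We count permutations that fill the template exactly. Let $R'_a,C'_b$ be the row and column sums of $(q_{ab})$ and $m'=\sum q_{ab}$. Fix vertical strips with $R'_a$ positions and horizontal strips with $C'_b$ values. To build a permutation with exactly $q_{ab}$ points in each cell, distribute the positions of each vertical strip among its cells, distribute the values of each horizontal strip among its cells, and choose a bijection inside each cell. The number is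
$$N=\prod_a\frac{R'_a!}{\prod_bq_{ab}!}\ \prod_b\frac{C'_b!}{\prod_aq_{ab}!}\ \prod_{a,b}q_{ab}!=\frac{\prod_a R'_a!\prod_b C'_b!}{\prod_{a,b} q_{ab}!}.$$
Now $\log k!=k\log k-k+O(\log(k+1))$. Also $q_{ab}=mp_{ab}+O(1)$, $R'_a=mR_a+O(1)$, $C'_b=mC_b+O(1)$ and $m'=m+O(1)$, where a zero limit proportion gives an exact zero. Replacing, say, $q_{ab}\log q_{ab}$ by $mp_{ab}\log(mp_{ab})$ costs $O(\log m)$. Hence
$$\log N=m\log m-m+m\Big(\sum_aR_a\log R_a+\sum_bC_b\log C_b-\sum_{a,b}p_{ab}\log p_{ab}\Big)+O(\log m),$$
that is, $\log N=m(\log m-1-I(P))+O(\log m)$. Dividing by $m'=m+O(1)$ gives $\frac1{m'}\log N=\log m-1-I(P)+o(1)$. Apply Lemma 2. $\square$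

*Proof of Proposition A.* Fix $\eta\in(0,1]$. The letters $C,C'$ denote constants depending only on $r,\eta$. Let $m\ge m_0(r,\eta)$, where $m_0$ is large enough for the requirements below (in particular $\eta m\ge1$ and $1\in D(P,m)$; it may also depend on the fixed matrix $P$). Keep $m$ fixed and let $n\to\infty$. Fix an optimal point set, a chain with blocks in $D(P,m)$, and let $\ell$ be its size.

The idea is to make the heuristic of Section 5 rigorous: when blocks are large, the cutting lines may be rounded to a coarse mesh. Then there are so few possible cell systems that large-deviation bounds hold for all of them at once.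

**Step 1: discard small blocks.** For every $M\ge1$, $|S_k(T_M)|\le2^kM^k$: choose a composition of $k$ with parts $k_i\le M$, then at most $\prod k_i!\le M^k$ permutations. With (1),
$$P\big(\ell_n^{T_M}\ge\lceil4\sqrt{Mn}\,\rceil\big)\le\Big(\frac{2e^2}{16}\Big)^{\lceil4\sqrt{Mn}\rceil}\le0.93^{4\sqrt{Mn}} .$$
Apply this with $M=m$ and with $M=M_0:=\lceil\eta m\rceil\le2\eta m$. Outside an event of probability exponentially small in $\sqrt n$, the optimal set, which avoids $T_m$, has fewer than $4\sqrt{mn}$ points. The blocks of size at most $M_0$ form a $T_{M_0}$-avoiding set, so they contribute in total at most $4\sqrt{2\eta mn}$. The remaining *big* blocks have more than $\eta m$ points each, so their number $t'$ is at most $t_0:=4\eta^{-1}\sqrt{n/m}$. Relabel the big blocks $B_1,\dots,B_{t'}$; they form a chain.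

**Step 2: round the cutting lines.** Block $B_i$ has lines $x_{i,0}\le\dots\le x_{i,r}$ and $y_{i,0}\le\dots\le y_{i,r}$ in $[0,\sqrt n]$. Here $x_{i,0}$ is the smallest $x$-coordinate in $B_i$. The line $x_{i,r}$ lies strictly to the right of $B_i$ and satisfies $x_{i,r}\le x_{i+1,0}$, or $x_{i,r}\le\sqrt n$ for the last block. The cutting lines between them are moved into $[x_{i,0},x_{i,r}]$ if they lie outside. The same is done in the $y$-direction. The points of $B_i$ lie in the cells $[x_{i,a-1},x_{i,a})\times[y_{i,b-1},y_{i,b})$, at most $q_{ab}$ in cell $(a,b)$. Let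
$$g=\lceil r^2\eta^{-3}\sqrt{n/m}\,\rceil,\qquad s=\sqrt n/g\le\eta^3\sqrt m/r^2 .$$
Round every line down to a multiple of $s$, and denote the result by a tilde. The order of lines is preserved, so the cells
$$Z_{iab}=[\tilde x_{i,a-1},\tilde x_{i,a})\times[\tilde y_{i,b-1},\tilde y_{i,b})$$
are pairwise disjoint. The rounded data are two weakly increasing sequences of length $t'(r+1)\le t_0(r+1)$ with values in $\{0,\dots,g\}$ (in units of $s$). There are $\binom{d+g}{g}\le2^{d+g}$ such sequences of length $d$. Summing over $t'\le t_0$, there are at most $(t_0+1)4^{t_0(r+1)+g}\le e^{C\sqrt{n/m}}$ possible rounded data for $n$ large.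

Call a point of $B_i$ in cell $(a,b)$ *good* if it lies in $Z_{iab}$. Its coordinates satisfy $x\ge x_{i,a-1}\ge\tilde x_{i,a-1}$ and $y\ge\tilde y_{i,b-1}$. So a point that is not good has $x\in[\tilde x_{i,a},x_{i,a})$ ("$x$-bad") or $y\in[\tilde y_{i,b},y_{i,b})$ ("$y$-bad").

**Step 3: there are few bad points.** The $x$-bad points belonging to $(i,a)$ number at most $m$ and lie in
$$\hat V_{ia}=[\tilde x_{i,a},\tilde x_{i,a}+s)\times[\tilde y_{i,0},\tilde y_{i,r}+s).$$
We have $t's\le t_0s\le4\eta^2\sqrt n/r^2$. So the total width of the $\hat V_{ia}$ is at most $t'rs\le4\eta^2\sqrt n/r$, and the total height is at most $r(\sqrt n+t's)\le5r\sqrt n$. By Cauchy–Schwarz,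
$$\Big(\sum_{i,a}\sqrt{|\hat V_{ia}|}\Big)^2\le(\text{total width})(\text{total height})\le20\eta^2n .$$
Fix rounded data and sizes $k_{ia}\le m$ with sum $K\geq 1$. There are at most $n^K/\prod k_{ia}!$ tuples of disjoint index sets of these sizes, and a point falls into $\hat V_{ia}$ with probability at most $|\hat V_{ia}|/n$. So the expected number of tuples with all points in the respective $\hat V_{ia}$ is at most
$$\prod\frac{|\hat V_{ia}|^{k_{ia}}}{k_{ia}!}\le\prod\Big(\frac{e|\hat V_{ia}|}{k_{ia}}\Big)^{k_{ia}},$$
where factors with $k_{ia}=0$ are $1$. Since $1/k\le m/k^2$ for $1\le k\le m$, and by Jensen's inequality for the logarithm with weights $k_{ia}/K$,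
$$\sum k_{ia}\log\frac{e|\hat V_{ia}|}{k_{ia}}\le K\log(em)+2\sum k_{ia}\log\frac{\sqrt{|\hat V_{ia}|}}{k_{ia}}\le K\log(em)+2K\log\frac{\sum\sqrt{|\hat V_{ia}|}}{K}\le K\log\frac{em\cdot20\eta^2n}{K^2}.$$
For $K=K_0:=\lceil21\eta\sqrt{mn}\,\rceil$ this is at most $-2K_0$, because $20e\cdot e^2<402<441=21^2$. If there are at least $K_0$ $x$-bad points, choose exactly $K_0$ of them; this produces rounded data, sizes and a tuple as above. There are at most $e^{C\sqrt{n/m}}(m+1)^{rt_0}$ choices of data and sizes. So the probability of at least $K_0$ $x$-bad points (outside the event of Step 1) is at most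
$$\exp\{\sqrt{n/m}\,(C'\log(m+1)-42\eta m)\}\le e^{-\eta\sqrt{mn}}\qquad(m\ge m_0).$$
The same holds for $y$-bad points.

**Step 4: good points are controlled by areas.** For fixed rounded data let
$$J=\{(i,a,b):(1+\eta)|Z_{iab}|<q_{ab}\},\qquad U=\bigcup_{(i,a,b)\in J}Z_{iab}.$$
The number $N(U)$ of sample points in $U$ is binomial with mean $\mu=|U|$. Put $x=\eta\mu+\eta\sqrt{mn}$. Then $\mu\le x/\eta$, so $2(\mu+x/3)\le\frac{2x}\eta(1+\frac\eta3)\le\frac{3x}\eta$, and Bernstein's inequality gives
$$P(N(U)\ge\mu+x)\le e^{-\eta x/3}\le e^{-\eta^2\sqrt{mn}/3}.$$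
The number of rounded data is at most $e^{C\sqrt{n/m}}=e^{C\sqrt{mn}/m}\le e^{\eta^2\sqrt{mn}/6}$ for $m\ge m_0$. So, outside an exponentially small event, $N(U)<(1+\eta)|U|+\eta\sqrt{mn}$ for all rounded data simultaneously. The good points in cells with $(i,a,b)\notin J$ number at most $q_{ab}=\min(q_{ab},(1+\eta)|Z_{iab}|)$ per cell; those in cells of $J$ number at most $N(U)$ in total. Hence the number of good points is at most
$$\sum_{i,a,b}\min(q_{ab},(1+\eta)|Z_{iab}|)+\eta\sqrt{mn}.$$
Write $|Z_{iab}|=w_{ia}h_{ib}$, $W_i=\sum_aw_{ia}$, $H_i=\sum_bh_{ib}$. Since $q_{ab}\le mp_{ab}$, the definition of $\Lambda(P)$ with $x_a=(1+\eta)w_{ia}/m$ and $y_b=h_{ib}$ gives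
$$\sum_{a,b}\min(q_{ab},(1+\eta)w_{ia}h_{ib})\le m\sum_{a,b}\min(p_{ab},x_ay_b)\le m\Lambda(P)\sqrt{(1+\eta)W_iH_i/m}$$
(if $W_i$ or $H_i$ is $0$, the left side is $0$). Since $\sum W_i\le\sqrt n$ and $\sum H_i\le\sqrt n$, Cauchy–Schwarz gives $\sum_i\sqrt{W_iH_i}\le\sqrt n$. The total over $i$ is at most $\Lambda(P)\sqrt{1+\eta}\,\sqrt{mn}$.

**Step 5: add up.** Small blocks contribute at most $4\sqrt{2\eta mn}$, bad points fewer than $42\eta\sqrt{mn}$, and good points at most $(\Lambda(P)\sqrt{1+\eta}+\eta)\sqrt{mn}$. So outside an event of probability at most $e^{-c'\sqrt n}$ for large $n$, with some $c'>0$ depending on $m,r,\eta$,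
$$\ell\le\sqrt{mn}\,\big(\Lambda(P)\sqrt{1+\eta}+43\eta+4\sqrt{2\eta}\big).$$
On the exceptional event $\ell\le n$, which contributes $ne^{-c'\sqrt n}\to0$ to the mean. Thus for all $m\ge m_0$,
$$\limsup_n\mathbf E(\ell_n^{T_{P,m}})/\sqrt n\le\sqrt m\,\big(\Lambda(P)\sqrt{1+\eta}+43\eta+4\sqrt{2\eta}\big).$$
Divide by $\sqrt m$, let $m\to\infty$, then $\eta\to0$. $\square$

## 9. The family $T_m$: ratio tending to $\sqrt e$

*Proof of Theorem 2(2).* The limit $\gamma_m$ exists by Lemma 4.

**Step 1: $\limsup\gamma_m/\sqrt m\le1$.** This is Proposition A for $P=(1)$, where $\Lambda(P)=1$.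

**Step 2: $\gamma_m\ge\sqrt m-\frac12$.** Place $\lfloor\sqrt{n/m}\rfloor$ squares of area $m$ along the diagonal and take $\min(m,N)$ points from each, where $N\sim\mathrm{Bin}(n,m/n)$ is the number of points in the square. Then
$$\mathbf E\min(m,N)=m-\tfrac12\mathbf E|N-m|\ge m-\tfrac12\sqrt m,$$
as $\mathbf EN=m$ and $\mathrm{Var}\,N\le m$. So $\gamma_m\ge\frac1{\sqrt m}(m-\frac12\sqrt m)$. With Step 1, $\gamma_m\sim\sqrt m$.

**Step 3: $L(T_m)\sim m/e$.** Lemma 2 gives $L(T_m)\ge m/e$. For the upper bound, every avoider is a sum of permutations of length at most $m$, so $|S_n(T_m)|\le\sum\prod k_i!$ over compositions $(k_i)$ of $n$ with parts at most $m$. If $x>0$ satisfies $\sum_{k=1}^mk!\,x^k\le\frac12$, then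
$$|S_n(T_m)|\,x^n\le\sum_{t\ge1}\Big(\sum_{k=1}^mk!\,x^k\Big)^t\le1,$$
so $L(T_m)\le1/x$. Take $x=(1-\delta)e/m$ with fixed $\delta\in(0,1)$. Since $k!\le e\sqrt k(k/e)^k$,
$$k!\,x^k\le e\sqrt k\,\Big(\frac{(1-\delta)k}m\Big)^k .$$
The terms with $k\le\sqrt m$ sum to at most $\sum_{k\ge1}e\sqrt k\,m^{-k/2}\to0$. In the terms with $\sqrt m<k\le m$ we use $k/m\le1$; they sum to at most $e\sqrt m\,(1-\delta)^{\sqrt m}/\delta\to0$. So for large $m$ the condition holds and $L(T_m)\le\frac m{(1-\delta)e}$. Let $\delta\to0$ after $m\to\infty$.

Therefore $\gamma_m/\sqrt{L(T_m)}\to\sqrt m/\sqrt{m/e}=\sqrt e<2$. $\blacksquare$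

## 10. A random template with ratio close to 1

By (4) we need a matrix $P$ with $\Lambda(P)e^{(1+I(P))/2}$ close to $1$. Suppose the entries of $r^2P$ look, from the point of view of every pair $(x,y)$, like independent samples of a variable $f$ with mean $1$. Then rows and columns are balanced and $I(P)\approx\mathbf E f\log f$. The sum $\sum\min(p_{ab},x_ay_b)$ is governed by the function $\mathbf E\min(f,\alpha)$. To have $\Lambda(P)\le\varepsilon$ we want $\mathbf E\min(f,\alpha)\le\varepsilon\sqrt\alpha$ for all $\alpha$. We choose $f$ so that equality holds on as long a range as possible.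

**Proposition C.** For every $\varepsilon\in(0,1)$ and $\xi>0$ there is a matrix $P$ with $\Lambda(P)\le\varepsilon+\xi$ and $I(P)\le-2\log\varepsilon-1+\varepsilon^2+\xi$.

*Proof.* **Step 1: the variable $f$.** Let $f$ have the tail $\psi(u)=P(f>u)$ given by
$$\psi(u)=1\ \text{ on }[0,\varepsilon^2),\qquad\psi(u)=\frac\varepsilon{2\sqrt u}\ \text{ on }[\varepsilon^2,\varepsilon^{-2}),\qquad\psi(u)=0\ \text{ on }[\varepsilon^{-2},\infty).$$
This is nonincreasing and right-continuous, and $\varepsilon^2\le f\le\varepsilon^{-2}$. Let $G(\alpha)=\mathbf E\min(f,\alpha)=\int_0^\alpha\psi$. Then $G(\alpha)=\alpha$ for $\alpha\le\varepsilon^2$. For $\varepsilon^2\le\alpha\le\varepsilon^{-2}$, $G(\alpha)=\varepsilon^2+\varepsilon(\sqrt\alpha-\varepsilon)=\varepsilon\sqrt\alpha$. Beyond that, $G(\alpha)=1$. Hence $\mathbf Ef=1$ and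
$$G(\alpha)\le\varepsilon\sqrt\alpha\qquad\text{for all }\alpha\ge0.\tag{5}$$
Since $(u\log u)'=1+\log u$ and $\sqrt u\log u-\sqrt u$ has derivative $\frac{1+\log u}{2\sqrt u}$,
$$E_0:=\mathbf E f\log f=\int_0^\infty(1+\log u)\psi(u)\,du=\varepsilon^2\log\varepsilon^2+\varepsilon\big[\sqrt u\log u-\sqrt u\big]_{\varepsilon^2}^{\varepsilon^{-2}}=-2\log\varepsilon-1+\varepsilon^2 .$$
By Jensen's inequality $E_0\ge0$.

**Step 2: sampling.** Let $f_{ab}$, $1\le a,b\le r$, be independent copies of $f$, and fix $\xi_0\in(0,\frac12)$. Let $\mathcal Z_r$ be the family of all sets $\{(a,b):x_ay_b>v\}$ with $x,y\in[0,\infty)^r$ and $v\ge0$. We claim that with probability tending to $1$ as $r\to\infty$ the following hold.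

* (a) For all $u\ge0$ and all $Z\in\mathcal Z_r$: $\#\{(a,b)\in Z:f_{ab}>u\}\le|Z|\psi(u)+2\xi_0r^2$.
* (b) All row and column sums of $(f_{ab})$ lie in $[(1-\xi_0)r,(1+\xi_0)r]$.
* (c) $\sum f_{ab}\log f_{ab}\le r^2(E_0+\xi_0)$.

For (b): by Hoeffding, each of the $2r$ sums violates its bounds with probability at most $2e^{-2\xi_0^2r/(\varepsilon^{-2}-\varepsilon^2)^2}$, and $2r$ times this tends to $0$. Statement (c) follows from the law of large numbers.

For (a): the number of sets in $\mathcal Z_r$ is small. Order the columns by decreasing $y_b$. In row $a$ the set is $\{b:x_ay_b>v\}$, an initial segment in this order (empty if $x_a=0$). So $|\mathcal Z_r|\le r!\,(r+1)^r$. Choose a finite grid $0=u_0<\dots<u_{J}=\varepsilon^{-2}$, not depending on $r$ and containing $\varepsilon^2$, with $\psi(u_j)-\psi(u)\le\xi_0$ for $u\in[u_j,u_{j+1})$. This is possible because $\psi$ is constant on $[0,\varepsilon^2)$ and uniformly continuous on $[\varepsilon^2,\varepsilon^{-2})$. For fixed nonempty $Z$ and $j$, Hoeffding gives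
$$P\big(\#\{Z:f>u_j\}>|Z|\psi(u_j)+\xi_0r^2\big)\le e^{-2\xi_0^2r^4/|Z|}\le e^{-2\xi_0^2r^2},$$
where $\#\{Z:f>u\}$ abbreviates the count in (a). Since $J\,r!\,(r+1)^re^{-2\xi_0^2r^2}\to0$, with probability tending to $1$ none of these events occurs. Then for $u\in[u_j,u_{j+1})$,
$$\#\{Z:f>u\}\le\#\{Z:f>u_j\}\le|Z|(\psi(u)+\xi_0)+\xi_0r^2\le|Z|\psi(u)+2\xi_0r^2 .$$
For $u\ge\varepsilon^{-2}$ the count is $0$.

Now fix numbers $f_{ab}\in[\varepsilon^2,\varepsilon^{-2}]$ satisfying (a)–(c). Put $S=\sum f_{ab}$, so $S\in[(1-\xi_0)r^2,(1+\xi_0)r^2]$, and $p_{ab}=f_{ab}/S$.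

**Step 3: $\Lambda(P)$.** Let $x,y$ have nonnegative entries and sums $X,Y$, and let $Z_u=\{(a,b):x_ay_b>u\}\in\mathcal Z_r$. By the layer-cake formula and (a),
$$\sum_{a,b}\min(f_{ab},x_ay_b)=\int_0^{\varepsilon^{-2}}\#\{(a,b)\in Z_u:f_{ab}>u\}\,du\le\int_0^{\varepsilon^{-2}}|Z_u|\psi(u)\,du+2\xi_0\varepsilon^{-2}r^2 .$$
The last integral is $\sum_{a,b}G(x_ay_b)$. By (5) it is at most $\varepsilon\sum_a\sqrt{x_a}\sum_b\sqrt{y_b}\le\varepsilon\sqrt{rX}\sqrt{rY}=\varepsilon r\sqrt{XY}$. So
$$\sum_{a,b}\min(f_{ab},x_ay_b)\le\varepsilon r\sqrt{XY}+2\xi_0\varepsilon^{-2}r^2 .$$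
The error term must be absorbed also when $XY$ is small. The left side is at most $XY$ as well. If $\sqrt{XY}\le\varepsilon r$, it is therefore at most $\varepsilon r\sqrt{XY}$. Otherwise $r^2\le\varepsilon^{-1}r\sqrt{XY}$. In all cases
$$\sum_{a,b}\min(f_{ab},x_ay_b)\le(\varepsilon+2\xi_0\varepsilon^{-3})\,r\sqrt{XY}.$$
Since $\sum\min(p_{ab},x_ay_b)=S^{-1}\sum\min(f_{ab},Sx_ay_b)$, applying this to $Sx$ and $y$ gives
$$\Lambda(P)\le(\varepsilon+2\xi_0\varepsilon^{-3})\,rS^{-1/2}\le(\varepsilon+2\xi_0\varepsilon^{-3})(1-\xi_0)^{-1/2}.$$

**Step 4: $I(P)$.** Let $\rho_a,\chi_b$ be the row and column sums of $(f_{ab})$. By (b),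
$$\frac{p_{ab}}{R_aC_b}=\frac{f_{ab}S}{\rho_a\chi_b}\le f_{ab}\,\frac{1+\xi_0}{(1-\xi_0)^2}.$$
With (c) and $E_0+\xi_0>0$,
$$I(P)\le\frac1S\sum_{a,b}f_{ab}\log f_{ab}+\log\frac{1+\xi_0}{(1-\xi_0)^2}\le\frac{E_0+\xi_0}{1-\xi_0}+\log\frac{1+\xi_0}{(1-\xi_0)^2}.$$
As $\xi_0\to0$, the bounds of Steps 3 and 4 tend to $\varepsilon$ and $E_0$. So a small enough $\xi_0$ gives the claim. $\square$

*Proof of Theorem 2(3).* With $P$ from Proposition C, the right side of (4) is at most
$$(\varepsilon+\xi)\exp\Big(\frac{1+(-2\log\varepsilon-1+\varepsilon^2+\xi)}2\Big)=\frac{\varepsilon+\xi}\varepsilon\,e^{(\varepsilon^2+\xi)/2},$$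
which tends to $e^{\varepsilon^2/2}$ as $\xi\to0$. The factor $1/\varepsilon$ paid in the number of shapes cancels exactly the factor $\varepsilon$ gained in $\Lambda$. Given $\eta>0$, choose $\varepsilon$ with $e^{\varepsilon^2/2}<1+\eta$, then $\xi$ so small that the bound is still below $1+\eta$, then $m$ so large that the ratio on the left of (4) is at most $1+\eta$ for this $m$. The set $T=T_{P,m}$ is finite and proper by Lemma 1, and the limit exists by Lemma 4. $\blacksquare$
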